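\title{Which invertible operators on a Hilbert space are multiplicative commutators?}

\begin{abstract}
We prove that an invertible operator $T$ on a separable infinite-dimensional complex Hilbert space has the form $ABA^{-1}B^{-1}$ with $A,B$ invertible if and only if $T$ is not the sum of a compact operator and a scalar of modulus different from $1$. The same holds in every infinite dimension $\kappa$ when the compact operators are replaced by the norm closure of the operators of rank less than $\kappa$. The proof combines a telescoping argument along a bilateral shift with block Gaussian elimination relative to a non-orthogonal decomposition of the space.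
\end{abstract}

\section{Introduction}

Let $H$ be a complex Hilbert space and $\mathcal B(H)$ the algebra of bounded linear operators on $H$. An operator $T\in\mathcal B(H)$ is a \emph{multiplicative commutator} if $T=ABA^{-1}B^{-1}$ for some invertible $A,B\in\mathcal B(H)$. The equation can be read as $TB=ABA^{-1}$: multiplication by $T$ carries some invertible operator $B$ to an operator similar to $B$. We ask which invertible operators $T$ can do this.

In finite dimensions the answer is known: a matrix is a multiplicative commutator if and only if its determinant is $1$. In infinite dimensions this obstruction disappears, as one computation shows. Let $(e_n)_{n\in\mathbb Z}$ be the standard basis of $\ell^2(\mathbb Z)$, let $Ue_n=e_{n+1}$ be the bilateral shift, and let $Ae_n=a_ne_n$, where the sequences $(a_n)$ and $(a_n^{-1})$ are bounded. Then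
\begin{equation}\label{eq:scalar-telescope}
AUA^{-1}U^{-1}e_n=\frac{a_n}{a_{n-1}}\,e_n .
\end{equation}
Take $a_n=1$ for $n<0$ and $a_n=2$ for $n\ge0$. The result is the operator that doubles $e_0$ and fixes every other $e_n$, a rank-one perturbation of the identity whose finite-dimensional analog has determinant $2$. Take $a_n=\lambda^n$ with $|\lambda|=1$. The result is $\lambda I$.

For $|\lambda|\ne1$ the sequence $\lambda^n$ is unbounded, and no other construction helps: $ABA^{-1}=\lambda B$ forces $|\lambda|=1$ by a comparison of spectral radii (Lemma~\ref{lem:banach}). The comparison works equally well modulo compact operators, so an operator $\lambda I+K$ with $K$ compact and $|\lambda|\neq1$ is never a multiplicative commutator.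

Is there any other obstruction? Three known facts about a separable infinite-dimensional space $H$ suggest that there is none. Every unitary operator on $H$ is a multiplicative commutator. An operator on $H$ is a finite product of multiplicative commutators if and only if it is invertible, and two factors always suffice. Finally, in the additive problem, an operator on $H$ has the form $AB-BA$ with $A,B\in\mathcal B(H)$ if and only if it is not the sum of a nonzero scalar and a compact operator; there the only obstruction concerns operators that are scalar modulo the compact operators. The multiplicative analog, in which the unit circle plays the part of the scalar $0$, is the conjecture posed in \cite{OFP}. We prove it.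

\begin{theorem}\label{thm:separable}
Let $H$ be a separable infinite-dimensional complex Hilbert space. An invertible operator $T\in\mathcal B(H)$ is a multiplicative commutator if and only if either $T\ne\lambda I+K$ for all $\lambda\neq0$ and all compact $K$, or $T=\lambda I+K$ with $K$ compact and $|\lambda|=1$.
\end{theorem}

The proof does not use separability. Let $H$ have infinite dimension $\kappa$, the cardinality of an orthonormal basis. The \emph{rank} of an operator is the dimension of the closure of its range. A closed subspace, or a rank, is \emph{small} if its dimension, or its value, is less than $\kappa$. Let $\mathcal J$ be the norm closure of the set of operators of small rank.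

\begin{theorem}\label{thm:general}
Let $H$ be a complex Hilbert space of dimension $\kappa\ge\aleph_0$. An invertible operator $T\in\mathcal B(H)$ is a multiplicative commutator if and only if
\[
T\notin\{\lambda I+K:\ \lambda\ne0,\ |\lambda|\neq 1,\ K\in\mathcal J\}.
\]
\end{theorem}

For $\kappa=\aleph_0$, small means finite, and $\mathcal J$ is the ideal of compact operators, since the compact operators on a Hilbert space are the norm limits of finite-rank operators. A reader interested only in Theorem~\ref{thm:separable} may use this dictionary throughout. None of the known facts quoted above is used in the proof.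

Section~\ref{sec:prelim} proves necessity. Section~\ref{sec:shift} extends \eqref{eq:scalar-telescope} to operator weights and to small perturbations, which settles the case $T=\lambda I+K$ with $|\lambda|=1$. The remaining case, $T\notin\mathbb CI+\mathcal J$, includes operators such as $2I\oplus3I$, whose spectrum lies entirely outside the unit disk. Section~\ref{sec:schur} shows that a $2\times2$ block operator is a multiplicative commutator when its corner and the Schur complement of that corner are, and Section~\ref{sec:nonscalar} constructs a decomposition of $H$ for which both are. Section~\ref{sec:consequences} records two consequences.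

\section{Small subspaces, similarity, and the necessary condition}\label{sec:prelim}

From now on $H$ has infinite dimension $\kappa$, inner products are linear in the first variable, and \emph{commutator} means multiplicative commutator. We write $P_F$ for the orthogonal projection onto a closed subspace $F$. A closed subspace $L$ is \emph{cosmall} if $L^\perp$ is small.

\begin{lemma}\label{lem:small}
\begin{enumerate}
\item[(a)] The closed span of fewer than $\kappa$ vectors is small. The closure of a finite sum of small subspaces is small, and so is the closure of the image of a small subspace under a bounded operator.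
\item[(b)] $R$ and $R^*$ have the same rank. The set $\mathcal J$ is a closed two-sided ideal, is closed under adjoints, and contains no invertible operator.
\item[(c)] A finite intersection of cosmall subspaces is cosmall. If $M$ is closed of dimension $\kappa$ and $L$ is cosmall, then $M\cap L$ has dimension $\kappa$.
\item[(d)] For every $R\in\mathcal B(H)$, $\operatorname{dist}(R,\mathcal J)=\inf\{\|R|_L\|:\ L\text{ cosmall}\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The closed span of a set $\Sigma$ has dimension at most $|\Sigma|$. For finite $\Sigma$ this is linear algebra. For infinite $\Sigma$, the combinations with coefficients in $\mathbb Q+i\mathbb Q$ form a dense set of cardinality $|\Sigma|$, which meets each of the disjoint balls of radius $\frac12$ about the members of an orthonormal basis. Apply this to a union of finitely many orthonormal bases, which has fewer than $\kappa$ elements because $\kappa$ is infinite, and to the image of an orthonormal basis.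

(b) $R$ maps $(\ker R)^\perp=\overline{\operatorname{ran}R^*}$ onto $\operatorname{ran}R$, so $\operatorname{rank}R\le\operatorname{rank}R^*$ by the argument of (a), and the reverse inequality follows by symmetry. By (a), the operators of small rank form a two-sided ideal closed under adjoints; hence so does their closure. If $\|I-R\|<1$, then $R$ is invertible and has rank $\kappa$, so $I\notin\mathcal J$. If an invertible $G$ were in $\mathcal J$, then so would be $I=G^{-1}G$.

(c) $(L_1\cap L_2)^\perp=\overline{L_1^\perp+L_2^\perp}$ is small by (a). A vector $x\in M$ is orthogonal to $P_ML^\perp$ exactly when $x\in L$, so $M=(M\cap L)\oplus\overline{P_ML^\perp}$. The second summand is small and $M$ is not, so the first is not small.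

(d) If $L$ is cosmall, $RP_{L^\perp}$ has small rank and $\|R-RP_{L^\perp}\|=\|RP_L\|=\|R|_L\|$. Conversely, if $R_0$ has small rank, then $L=\ker R_0$ is cosmall by (b) and $\|R|_L\|\le\|R-R_0\|$.
\end{proof}

Part (d) is how $\mathcal J$ enters the proof: an operator lies in $\mathcal J$ exactly when it has arbitrarily small norm on suitable cosmall subspaces. By (b), in a representation $T=\lambda I+K$ of an invertible $T$ with $K\in\mathcal J$, the scalar $\lambda$ is unique (as $I\notin\mathcal J$) and nonzero (as $T\notin\mathcal J$). Hence Theorem~\ref{thm:separable} is the case $\kappa=\aleph_0$ of Theorem~\ref{thm:general}, and every invertible $T$ falls under exactly one of three cases: $T=\lambda I+K$ with $|\lambda|\ne1$, $T=\lambda I+K$ with $|\lambda|=1$, or $T\notin\mathbb CI+\mathcal J$.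

Write $P\sim R$ if $R=GPG^{-1}$ for a bounded invertible $G$, possibly between different Hilbert spaces. Conjugating $A$ and $B$ by $G$ shows that the class of commutators is invariant under $\sim$. We use the definition in the following form:
\begin{equation}\label{eq:criterion}
T\text{ is a commutator}\iff T=XY^{-1}\text{ with }X,Y\text{ invertible and }X\sim Y .
\end{equation}
If $T=ABA^{-1}B^{-1}$, take $X=ABA^{-1}$ and $Y=B$; if $X=AYA^{-1}$, then $XY^{-1}=AYA^{-1}Y^{-1}$.

A Hilbert space is the \emph{topological direct sum} $M_1\oplus M_2$ of closed subspaces if every vector is uniquely a sum $x_1+x_2$ with $x_k\in M_k$; the subspaces need not be orthogonal. The map $(x_1,x_2)\mapsto x_1+x_2$ from the orthogonal sum of the Hilbert spaces $M_1,M_2$ is a bounded bijection, hence invertible by the open mapping theorem. It preserves block matrices. So in deciding whether an operator is a commutator we may treat a topological direct sum as an orthogonal one.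

For necessity, recall that in a nonzero unital complex Banach algebra the spectrum of an element $b$ is a nonempty compact set, and the spectral radius $r(b)$ is the largest modulus of its points. Thus $r(aba^{-1})=r(b)$, $r(\lambda b)=|\lambda|r(b)$, and $r(b)>0$ when $b$ is invertible, because then $0$ is not in the spectrum.

\begin{lemma}\label{lem:banach}
If $a,b$ are invertible elements of a nonzero unital complex Banach algebra and $aba^{-1}b^{-1}=\lambda\cdot1$, then $|\lambda|=1$.
\end{lemma}

\begin{proof}
From $aba^{-1}=\lambda b$ we get $r(b)=|\lambda|\,r(b)$ with $r(b)>0$.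
\end{proof}

\begin{proposition}\label{prop:necessity}
If $T=\lambda I+K$ with $K\in\mathcal J$ is a commutator, then $|\lambda|=1$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:small}(b), $\mathcal J$ is a proper closed two-sided ideal, so $\mathcal B(H)/\mathcal J$ with the quotient norm is a nonzero unital Banach algebra. Apply Lemma~\ref{lem:banach} to the images of $A$ and $B$.
\end{proof}

\section{Telescoping along a bilateral shift}\label{sec:shift}

Let $H=\bigoplus_{n\in\mathbb Z}G_n$ be an orthogonal sum, with all $G_n$ identified with one Hilbert space $G$, and let $U$ be the \emph{bilateral shift of multiplicity $\dim G$}, the unitary that maps $G_n$ identically onto $G_{n+1}$. The blocks $Z_{mn}=P_{G_m}Z|_{G_n}\in\mathcal B(G)$ determine $Z\in\mathcal B(H)$, and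
\begin{equation}\label{eq:shift-blocks}
(UZU^{-1})_{mn}=Z_{m-1,n-1}.
\end{equation}
We want to know when $TU\sim U$, for then $T=(TU)U^{-1}$ is a commutator.

\subsection*{Block diagonal operators} If $\Delta=\operatorname{diag}(A_n)$ is invertible, \eqref{eq:shift-blocks} gives $\Delta U\Delta^{-1}U^{-1}=\operatorname{diag}(A_nA_{n-1}^{-1})$. So $D=\operatorname{diag}(D_n)$ has this form when the recursion $A_n=D_nA_{n-1}$, $A_0=I$, has a solution with $A_n$ and $A_n^{-1}$ uniformly bounded. If the index set were $\mathbb Z/N$, the recursion would close up only when $D_N\cdots D_1=I$; on $\mathbb Z$ there is no such condition, and this is how the determinant escapes. We need the case in which $D_0=T_1$ is an arbitrary invertible operator and $D_n=\lambda I$ for $n\neq0$. The solution is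
\begin{equation}\label{eq:weights}
A_n=\lambda^nI\quad(n\ge0),\qquad A_n=\lambda^{n+1}T_1^{-1}\quad(n\le-1):
\end{equation}
the quotient $A_nA_{n-1}^{-1}$ is $\lambda^n\lambda^{-(n-1)}I=\lambda I$ for $n\ge1$, it is $I\,(T_1^{-1})^{-1}=T_1$ for $n=0$, and it is $\lambda^{n+1}T_1^{-1}\lambda^{-n}T_1=\lambda I$ for $n\le-1$. The weights \eqref{eq:weights} are bounded exactly when $|\lambda|=1$. This is the point at which sufficiency uses the modulus of $\lambda$.

\subsection*{Perturbations} An operator $\lambda I+K$ need not be block diagonal, so we must allow a perturbation. After conjugation by $\Delta$ the question becomes whether $(I+F)U\sim U$ for small $F$. With $Y=I+Z$, the equation $(I+F)U=YUY^{-1}$ reads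
\begin{equation}\label{eq:fixed}
Z-UZU^{-1}=F\,(I+UZU^{-1}).
\end{equation}
By \eqref{eq:shift-blocks}, the linear equation $Z-UZU^{-1}=W$ is solved by summing $W$ along diagonals, $Z_{mn}=\sum_{k\ge0}W_{m-k,n-k}$. If $W$ has the single nonzero block $W_{00}$, then $Z$ is diagonal with $Z_{nn}=W_{00}$ for all $n\ge0$. So summation loses decay, and $Z$ must be measured in a weaker norm than $W$. We assume that the blocks of $F$ are summable, measure $Z$ by its row and column sums, and use that multiplication by $F$ restores summability. For a block matrix $W$ put $\|W\|_1=\sum_{m,n}\|W_{mn}\|$.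

\begin{proposition}\label{prop:shift}
Let $|\lambda|=1$, let $T_1\in\mathcal B(G)$ be invertible, and let $D=\operatorname{diag}(D_n)$ with $D_0=T_1$ and $D_n=\lambda I$ for $n\ne0$. Let $T=D+E$, where $E\in\mathcal B(H)$ satisfies
\[
\max(1,\|T_1\|)\,\max(1,\|T_1^{-1}\|)\,\|E\|_1<\tfrac12 .
\]
Then $T=AUA^{-1}U^{-1}$ for some invertible $A\in\mathcal B(H)$.
\end{proposition}

\begin{proof}
Let $\Delta=\operatorname{diag}(A_n)$ with $A_n$ as in \eqref{eq:weights}. Then $\|A_n\|\le\max(1,\|T_1^{-1}\|)$, $\|A_n^{-1}\|\le\max(1,\|T_1\|)$ and $DU=\Delta U\Delta^{-1}$. Hence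
\[
\Delta^{-1}TU\Delta=U+\Delta^{-1}EU\Delta=(I+F)U,\qquad F=\Delta^{-1}E\,(U\Delta U^{-1}).
\]
The blocks are $F_{mn}=A_m^{-1}E_{mn}A_{n-1}$, so $\eta:=\|F\|_1<\frac12$.

Let $\mathcal Z$ be the space of block matrices $Z=(Z_{mn})$ over $\mathcal B(G)$ with
\[
\|Z\|_{\mathcal Z}=\max\Big(\sup_m\sum_n\|Z_{mn}\|,\ \sup_n\sum_m\|Z_{mn}\|\Big)<\infty .
\]
It is complete: a Cauchy sequence converges blockwise, and the bounds on row and column sums of differences pass to the blockwise limit. Each $Z\in\mathcal Z$ defines a bounded operator with $\|Z\|\le\|Z\|_{\mathcal Z}$ (the Schur test), since for $x=(x_n)\in H$ the Cauchy--Schwarz inequality gives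
\[
\sum_m\Big(\sum_n\|Z_{mn}\|\|x_n\|\Big)^2\le\sum_m\Big(\sum_n\|Z_{mn}\|\Big)\Big(\sum_n\|Z_{mn}\|\|x_n\|^2\Big)\le\|Z\|_{\mathcal Z}^2\|x\|^2 .
\]
Conjugation by $U$ is isometric on $\mathcal Z$ by \eqref{eq:shift-blocks}, and $\|I\|_{\mathcal Z}=1$. Two estimates remain.

First, for $Z\in\mathcal Z$ and $x\in G_p$ the series $Zx=\sum_nZ_{np}x$ converges in norm, so $(FZ)_{mp}=\sum_nF_{mn}Z_{np}$ and
\[
\|FZ\|_1\le\sum_{m,n}\|F_{mn}\|\sum_p\|Z_{np}\|\le\eta\,\|Z\|_{\mathcal Z}.
\]
Second, for $\|W\|_1<\infty$ put $\Phi(W)_{mn}=\sum_{k\ge0}W_{m-k,n-k}$. The $m$th row sum of $\Phi(W)$ is at most $\sum_{k\ge0}\sum_{n'}\|W_{m-k,n'}\|\le\|W\|_1$, and the $n$th column sum is at most $\sum_{k\ge0}\sum_{m'}\|W_{m',n-k}\|\le\|W\|_1$. So $\|\Phi(W)\|_{\mathcal Z}\le\|W\|_1$, and $\Phi(W)-U\Phi(W)U^{-1}=W$ because the sums telescope.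

The map $Z\mapsto\Phi\big(F(I+UZU^{-1})\big)$ is therefore a contraction of $\mathcal Z$ with constant $\eta$. Its fixed point $Z$ satisfies \eqref{eq:fixed} and $\|Z\|_{\mathcal Z}\le\eta(1+\|Z\|_{\mathcal Z})$, so $\|Z\|\le\eta/(1-\eta)<1$; this is where $\eta<\frac12$ is needed. Thus $Y=I+Z$ is invertible. Adding $I+UZU^{-1}$ to both sides of \eqref{eq:fixed} gives $Y=(I+F)UYU^{-1}$, that is, $(I+F)U=YUY^{-1}$. Therefore $TU=AUA^{-1}$ with $A=\Delta Y$.
\end{proof}

The case $E=0$ says that a sufficiently large unimodular scalar summand absorbs any invertible operator.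

\begin{corollary}\label{cor:absorb}
Let $|\lambda|=1$, $\dim M=\kappa$, $\dim N\le\kappa$ (possibly $N=0$), and let $T_1$ be invertible on $N$. Then $T_1\oplus\lambda I_M$ is a commutator.
\end{corollary}

\begin{proof}
We may take the sum orthogonal. Split $M=M'\oplus M''$ orthogonally with $\dim M'=\dim M''=\kappa$. Replacing $(N,T_1,M)$ by $(N\oplus M',\,T_1\oplus\lambda I_{M'},\,M'')$, we may assume $\dim N=\kappa$. Now split $M=\bigoplus_{n\ne0}G_n$ with $\dim G_n=\kappa$, put $G_0=N$, and apply Proposition~\ref{prop:shift} with $E=0$.
\end{proof}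

\subsection*{Unimodular scalars modulo $\mathcal J$} An operator $K\in\mathcal J$ need not be small in norm, but Proposition~\ref{prop:shift} places no smallness condition on the block $T_1$. We therefore choose the spaces $G_n$, $n\ne0$, where $K$ is very small and let $G_0$ carry the rest. The blocks $K_{0n}$ are controlled by $K|_{G_n}$ and the blocks $K_{m0}$ by $K^*|_{G_m}$, so both $K$ and $K^*$ must be small on $G_n$.

\begin{proposition}\label{prop:unimodular}
Let $T=\lambda I+K$ be invertible, with $K\in\mathcal J$ and $|\lambda|=1$. Then $T=AUA^{-1}U^{-1}$ for some invertible $A$ and some unitary bilateral shift $U$ of multiplicity $\kappa$.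
\end{proposition}

\begin{proof}
Fix $\delta>0$ with $9\delta\,(1+\|T\|)(1+2\|T^{-1}\|)<\frac12$. Split $H=H'\oplus H_0$ orthogonally with both summands of dimension $\kappa$, and enumerate $\mathbb Z\setminus\{0\}$ as $n_1,n_2,\dots$. We choose the $G_{n_k}$ inductively. Suppose $H_{k-1}\subset H_0$ is closed of dimension $\kappa$. By parts (b), (c), (d) of Lemma~\ref{lem:small} there is a cosmall $L$ on which both $K$ and $K^*$ have norm at most $\delta4^{-|n_k|}$, and $H_{k-1}\cap L$ has dimension $\kappa$. Divide an orthonormal basis of $H_{k-1}\cap L$ into two parts of cardinality $\kappa$, let $G_{n_k}$ be the closed span of the first, and let $H_k$ be the orthocomplement of $G_{n_k}$ in $H_{k-1}$; it contains the second part, so $\dim H_k=\kappa$. This produces mutually orthogonal $G_n\subset H_0$ of dimension $\kappa$ with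
\[
\|K|_{G_n}\|,\ \|K^*|_{G_n}\|\le\delta4^{-|n|}\qquad(n\ne0).
\]
Let $G_0=\big(\bigoplus_{n\ne0}G_n\big)^\perp$. It contains $H'$, which was set aside so that $\dim G_0=\kappa$. Identify all $G_n$ with one Hilbert space.

Let $T_1=T_{00}$, let $D$ be block diagonal with $D_0=T_1$ and $D_n=\lambda I$ for $n\neq0$, and let $E=T-D$. Then $E_{00}=0$ and $E_{mn}=K_{mn}$ for $(m,n)\ne(0,0)$. We have $\|K_{mn}\|\le\|K|_{G_n}\|$ and $\|K_{mn}\|=\|(K^*)_{nm}\|\le\|K^*|_{G_m}\|$. Using whichever of $m,n$ has the larger modulus, which is nonzero, we get
\[
\|E_{mn}\|\le\delta4^{-\max(|m|,|n|)}\le\delta\,2^{-|m|}2^{-|n|},\qquad\text{so}\qquad\|E\|\le\|E\|_1\le9\delta ,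
\]
because $\sum_{n\in\mathbb Z}2^{-|n|}=3$. Since $\|T^{-1}E\|\le9\delta\|T^{-1}\|<\frac12$, the operator $D=T(I-T^{-1}E)$ is invertible with $\|D^{-1}\|\le2\|T^{-1}\|$. Hence $T_1$ is invertible, $\|T_1^{-1}\|\le2\|T^{-1}\|$ and $\|T_1\|\le\|T\|$. By the choice of $\delta$, Proposition~\ref{prop:shift} applies.
\end{proof}

Together with Proposition~\ref{prop:necessity}, this shows that an invertible $T=\lambda I+K$ with $K\in\mathcal J$ has $|\lambda|=1$ if and only if $T=AUA^{-1}U^{-1}$ with $A$ invertible and $U$ a unitary bilateral shift of multiplicity $\kappa$.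

\section{Block Gaussian elimination}\label{sec:schur}

For a matrix with invertible corner $X=T_{11}$ and Schur complement $S=T_{22}-T_{21}X^{-1}T_{12}$ one has $\det T=\det X\det S$, so $T$ is a commutator if $X$ and $S$ are. The next lemma proves the same implication without determinants. Elimination writes $T$ as a lower triangular operator times the inverse of an upper triangular one, and \eqref{eq:criterion} asks for these to be similar. A triangular operator need not be similar to its diagonal part, as $\left(\begin{smallmatrix}1&0\\1&1\end{smallmatrix}\right)$ shows, but it is when one diagonal block dominates the other. Domination can be arranged, because $S=X_2Y_2^{-1}$ with $X_2\sim Y_2$ implies $S=(cX_2)(cY_2)^{-1}$ with $cX_2\sim cY_2$ for every $c>0$.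

\begin{lemma}\label{lem:schur}
Let $T$ be invertible on a topological direct sum $M_1\oplus M_2$,
\[
T=\begin{pmatrix}X&T_{12}\\T_{21}&T_{22}\end{pmatrix},
\]
with $X$ invertible, and let $S=T_{22}-T_{21}X^{-1}T_{12}$. Then $S$ is invertible and $S^{-1}=(T^{-1})_{22}$. If $X$ and $S$ are commutators, then $T$ is a commutator.
\end{lemma}

\begin{proof}
We have
\[
T=\begin{pmatrix}I&0\\T_{21}X^{-1}&I\end{pmatrix}\begin{pmatrix}X&0\\0&S\end{pmatrix}\begin{pmatrix}I&X^{-1}T_{12}\\0&I\end{pmatrix}.
\]
The outer factors are invertible, so $X\oplus S$ and hence $S$ are invertible. In the inverse product, the second row of the first factor and the second column of the last factor are both $(0,I)$, so $(T^{-1})_{22}=S^{-1}$.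

By \eqref{eq:criterion}, $X=X_1Y_1^{-1}$ and $S=X_2Y_2^{-1}$ with $X_k\sim Y_k$ invertible. After rescaling $(X_2,Y_2)$ by a large $c$ we have $\|X_1\|\|X_2^{-1}\|<1$ and $\|Y_1\|\|Y_2^{-1}\|<1$. Absorbing $X_1\oplus X_2$ into the left factor and $(Y_1\oplus Y_2)^{-1}$ into the right factor, we get $T=LR^{-1}$ with
\[
L=\begin{pmatrix}X_1&0\\ W&X_2\end{pmatrix},\qquad R=\begin{pmatrix}Y_1&W'\\0&Y_2\end{pmatrix},
\]
where $W=T_{21}X^{-1}X_1$ and $W'=-X^{-1}T_{12}Y_2$. The series
\[
\Gamma=-\sum_{k\ge0}X_2^{-k-1}WX_1^k,\qquad \Gamma'=\sum_{k\ge0}Y_1^kW'Y_2^{-k-1}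
\]
converge in norm by comparison with geometric series, and telescoping gives $\Gamma X_1-X_2\Gamma=W$ and $\Gamma'Y_2-Y_1\Gamma'=W'$. These two equations are the off-diagonal entries of
\[
\begin{pmatrix}I&0\\\Gamma&I\end{pmatrix}\begin{pmatrix}X_1&0\\0&X_2\end{pmatrix}=L\begin{pmatrix}I&0\\\Gamma&I\end{pmatrix},\qquad \begin{pmatrix}I&\Gamma'\\0&I\end{pmatrix}\begin{pmatrix}Y_1&0\\0&Y_2\end{pmatrix}=R\begin{pmatrix}I&\Gamma'\\0&I\end{pmatrix}.
\]
So $L\sim X_1\oplus X_2\sim Y_1\oplus Y_2\sim R$, and $T=LR^{-1}$ is a commutator by \eqref{eq:criterion}.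
\end{proof}

\section{Operators that are not scalar modulo $\mathcal J$}\label{sec:nonscalar}

The aim of this section is the following statement.

\begin{proposition}\label{prop:nonscalar}
Every invertible $T\notin\mathbb CI+\mathcal J$ is a commutator.
\end{proposition}

\subsection*{The model case $2I\oplus3I$}
For $x\ne0$ the matrix
\[
B_x=\begin{pmatrix}x&1\\x(5-x)-6&5-x\end{pmatrix}
\]
has trace $5$ and determinant $6$, so it is similar to $\operatorname{diag}(2,3)$. Its corner is $x$, which is arbitrary, and its Schur complement is $6/x$. Let $T=2I\oplus3I$ on $H\oplus H$. Since $H\cong H\oplus H$, the operator $T$ is unitarily equivalent to $\operatorname{diag}(2,3)\oplus\operatorname{diag}(2,3)$ acting on $H^4$ by scalar blocks, and hence similar to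
\[
B_6\oplus B_{1/6}=\begin{pmatrix}6&1\\-12&-1\end{pmatrix}\oplus\begin{pmatrix}\frac16&1\\[2pt]-\frac{187}{36}&\frac{29}6\end{pmatrix}.
\]
Let $M_1$ consist of the first and third copies of $H$, and $M_2$ of the second and fourth. Then
\[
X=6I\oplus\tfrac16I=(6I\oplus I)(I\oplus 6I)^{-1},\qquad S=I\oplus36I .
\]
The corner $X$ is a commutator by \eqref{eq:criterion}, because the flip of the two summands conjugates $6I\oplus I$ to $I\oplus6I$. The Schur complement $S$ is a commutator by Corollary~\ref{cor:absorb}. By Lemma~\ref{lem:schur}, $T$ is a commutator.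

The two $2\times2$ blocks have different tasks. The first makes part of the Schur complement equal to the unimodular scalar $1$, at the price of a forced corner entry $6$. The second cancels that entry by $\frac16$; what it leaves in the Schur complement does not matter, because the unimodular part absorbs it. In the original coordinates the decomposition is not orthogonal, and no orthogonal one gives these corner entries, since $2\le\langle Tu,u\rangle\le3$ for unit vectors $u$.

\subsection*{What the general construction must achieve}
Fix an invertible $T\notin\mathbb CI+\mathcal J$ and put $Q=T^{-1}$. Then $Q\notin\mathbb CI+\mathcal J$: if $Q=\mu I+K$, then $\mu\neq0$ and $T=\mu^{-1}I-\mu^{-1}KT$. The Schur complement depends on $T$ nonlinearly, but its inverse is the compression $Q_{22}$, so we prescribe $Q_{22}$. We want $M_2=M_v\oplus N$ with $Q_{22}=\bar\lambda I\oplus S''$ and $|\lambda|=1$.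

Consider a single unit vector $v$ to be placed in $M_v$. The condition $Q_{22}v=\bar\lambda v$ says that $w=(Q-\bar\lambda)v$ lies in $M_1$. Let $a$ be the coordinate functional along $v$, so $a(v)=1$, $a(w)=0$ and $a$ vanishes on $N$. For $N$ to be invariant under $Q_{22}$, the functional $a\circ(Q-\bar\lambda)$ must vanish on $N$ too. It already vanishes at $v$, so we make it proportional to the coordinate functional $b$ along $w$, which requires $\mu=a(Qw)\neq0$. The entry of the corner $X$ at $w$ is then forced: $x=b(Tw)=-\bar\lambda\,a(Tw)/\mu$, and we need $x\ne0$. So we need a functional that vanishes at $w$ but at none of $v,Qw,Tw$. To cancel $x$ we need a second vector $w'\in M_1$ and a functional $b'$ with $b'(w')=1$ and $b'(Tw')=x^{-1}$, which is possible when $Tw'\notin\mathbb Cw'$.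

All these requirements can be met when $w$ and $w'$ are nonzero and are not eigenvectors of $Q$. We need $\kappa$ such configurations, with uniform bounds and without interaction. Hence we need vectors $w=(Q-\bar\lambda)v$ that are uniformly far from being eigenvectors, with $v$ available in every cosmall subspace.

\subsection*{Good scalars}
Put $d(y)=\operatorname{dist}(Qy,\mathbb Cy)$. Then $d(ty)=|t|\,d(y)$, and $d(y)=\|Qy-\alpha y\|$ for some $\alpha$ with $|\alpha|\le\|Q\|$, namely $\alpha=\langle Qy,y\rangle/\|y\|^2$ (or $\alpha=0$ if $y=0$).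

\begin{definition}
A scalar $\lambda$ with $|\lambda|=1$ is \emph{good} if there is $c>0$ such that every cosmall subspace contains a unit vector $v$ with $d\big((Q-\bar\lambda)v\big)\ge c$. Otherwise $\lambda$ is \emph{bad}.
\end{definition}

\begin{example}\label{ex:symmetry}
Let $T=Q=I\oplus(-I)$ on a sum of two spaces of dimension $\kappa$. If $Q=\mu I+K$, conjugation by the flip gives $-Q=\mu I+K'$, so $2\mu I\in\mathcal J$, $\mu=0$ and $Q\in\mathcal J$, which is impossible. Thus $Q\notin\mathbb CI+\mathcal J$. The ranges of $Q-1$ and $Q+1$ are eigenspaces of $Q$, so $d$ vanishes on them, and both $1$ and $-1$ are bad.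
\end{example}

Here the bad scalars are the roots of a quadratic polynomial that annihilates $Q$. In general, badness forces such a relation modulo $\mathcal J$. The proof is a quantitative form of the fact that an operator acts as a scalar on a subspace all of whose nonzero vectors are eigenvectors.

\begin{lemma}\label{lem:good}
If $\lambda$ is bad, then $(Q-\mu)(Q-\bar\lambda)\in\mathcal J$ for some $\mu\in\mathbb C$. At least one of $1,-1,i$ is good.
\end{lemma}

\begin{proof}
Let $\lambda$ be bad and $R=Q-\bar\lambda$. Since $Q\notin\mathbb CI+\mathcal J$, the number $r=\operatorname{dist}(R,\mathcal J)$ is positive. Fix $\varepsilon>0$. By badness there is a cosmall $L$ with $d(Ru)\le\varepsilon\|u\|$ for all $u\in L$. By Lemma~\ref{lem:small}(d) there is a unit vector $v\in L$ such that $x=Rv$ has $\|x\|\ge r/2$. Choose $\alpha$ with $|\alpha|\le\|Q\|$ and $\|Qx-\alpha x\|\le\varepsilon$. The subspace $L'=L\cap(R^*x)^\perp$ is cosmall. We show that $\alpha$ serves as an approximate eigenvalue on all of $RL'$.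

Let $u\in L'$ be a unit vector and $y=Ru$; then $y\perp x$. Since $u$ and $u+v$ lie in $L$, there are $\beta,\gamma$ with $\|Qy-\beta y\|\le\varepsilon$ and $\|Q(x+y)-\gamma(x+y)\|\le2\varepsilon$. The identity
\[
(\alpha-\gamma)x+(\beta-\gamma)y=\big(Q(x+y)-\gamma(x+y)\big)-(Qx-\alpha x)-(Qy-\beta y)
\]
bounds the left side by $4\varepsilon$, and its two terms are orthogonal. So $|\alpha-\gamma|\le8\varepsilon/r$ and $|\beta-\gamma|\,\|y\|\le4\varepsilon$, and
\[
\|(Q-\alpha)Ru\|\le\|Qy-\beta y\|+|\beta-\gamma|\,\|y\|+|\gamma-\alpha|\,\|y\|\le\big(5+8\|R\|/r\big)\varepsilon .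
\]
As $\alpha$ does not depend on $u$, Lemma~\ref{lem:small}(d) gives $\operatorname{dist}\big((Q-\alpha)R,\mathcal J\big)\le(5+8\|R\|/r)\varepsilon$. Take $\varepsilon=1/k$. The corresponding scalars $\alpha_k$ are bounded, so a subsequence converges to some $\mu$, and $(Q-\mu)R\in\mathcal J$ because $\mathcal J$ is closed.

Let $q$ be the class of $Q$ in $\mathcal B(H)/\mathcal J$. If two monic quadratic polynomials annihilate $q$, their difference gives a relation $sq+t=0$ with $s,t\in\mathbb C$. Since $q$ is not a scalar, $s=0$, and then $t=0$. So at most one monic quadratic polynomial annihilates $q$, the conjugate of every bad $\lambda$ is one of its roots, and there are at most two bad scalars.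
\end{proof}

This lemma is the only place where the hypothesis $T\notin\mathbb CI+\mathcal J$ is used. Without it every $\lambda$ is bad: if $Q=\mu I+K$, then $d((Q-\bar\lambda)v)\le\|K(Q-\bar\lambda)v\|$, and $K(Q-\bar\lambda)\in\mathcal J$.

Fix a good $\lambda$ with constant $c$, and call a unit vector $v$ \emph{admissible} if $d\big((Q-\bar\lambda)v\big)\ge c$. The single lower bound on $d$ implies the other lower bounds that we need.

\begin{lemma}\label{lem:bounds}
There are constants $c_0,C_0>0$, depending only on $T$ and $c$, such that for every admissible $v$, with $w=(Q-\bar\lambda)v$,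
\[
c_0\le\|w\|\le C_0,\qquad \operatorname{dist}(Qw,\mathbb Cw)\ge c_0,\quad \operatorname{dist}(Tw,\mathbb Cw)\ge c_0,\quad\operatorname{dist}(v,\mathbb Cw)\ge c_0 .
\]
\end{lemma}

\begin{proof}
Put $C_0=\|Q\|+1$. Then $\|w\|\le C_0$, $\operatorname{dist}(Qw,\mathbb Cw)=d(w)\ge c$, and $\|w\|\ge\|Qw\|/\|Q\|\ge c/\|Q\|$.

Let $s=\|Tw-\alpha w\|$ be the distance from $Tw$ to $\mathbb Cw$. Applying $Q$ gives $\|w-\alpha Qw\|\le\|Q\|s$, and the left side is at least $|\alpha|d(w)$, so $|\alpha|\le\|Q\|s/c$. Then
\[
c/\|Q\|^2\le\|w\|/\|Q\|\le\|Tw\|\le s+|\alpha|\,\|w\|\le s\,\big(1+\|Q\|C_0/c\big).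
\]

Let $s'=\|v-\alpha w\|$ be the distance from $v$ to $\mathbb Cw$. Since $(Q-\bar\lambda)(v-\alpha w)=(1+\bar\lambda\alpha)w-\alpha Qw$, we get $|\alpha|d(w)\le C_0s'$, so $|\alpha|\le C_0s'/c$. Then $1=\|v\|\le s'+|\alpha|\,\|w\|\le s'(1+C_0^2/c)$. Let $c_0$ be the least of the four lower bounds.
\end{proof}

The functional $a$ has to be large at three vectors at once.

\begin{lemma}\label{lem:three}
For nonzero vectors $u_1,u_2,u_3$ in a complex Hilbert space there is $f\in\operatorname{span}\{u_1,u_2,u_3\}$ with $\|f\|\le1$ and $|\langle u_k,f\rangle|\ge\frac17\|u_k\|$ for $k=1,2,3$.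
\end{lemma}

\begin{proof}
We may assume $\|u_k\|=1$. Let $h=u_1+\frac12\omega u_2+\frac14\omega'u_3$ with $|\omega|=|\omega'|=1$. Choose $\omega$ so that $|\langle u_2,u_1\rangle+\frac12\bar\omega|\geq\frac12$, and then $\omega'$ so that $|\langle u_3,u_1+\frac12\omega u_2\rangle+\frac14\bar\omega'|\ge\frac14$; in each case it suffices to align the arguments of the two terms. Then $|\langle u_1,h\rangle|\ge1-\frac12-\frac14$, $|\langle u_2,h\rangle|\ge\frac12-\frac14$ and $|\langle u_3,h\rangle|\ge\frac14$, while $\|h\|\le\frac74$. Take $f=\frac47h$.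
\end{proof}

\subsection*{Cells}
In the model case the $2\times2$ blocks act on invariant subspaces. A general $T$ need not have finite-dimensional invariant subspaces, but each configuration involves only finitely many vectors, and it is enough to keep these orthogonal to the vectors of the other configurations. For $z\in H$ define the \emph{cell}
\[
E(z)=\operatorname{span}\{Tz,\ z,\ Qz,\ Q^2z\}.
\]
With $y=(Q-\bar\lambda)z$, the cell contains $z$, $y$, $Qy=Q^2z-\bar\lambda Qz$ and $Ty=z-\bar\lambda Tz$. Moreover,
\begin{equation}\label{eq:cell}
u\in\{z,\ y,\ Ty\}\ \Longrightarrow\ u\in E(z)\ \text{ and }\ (Q-\bar\lambda)u\in E(z),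
\end{equation}
since $Q-\bar\lambda$ sends $z,y,Ty$ to $y$, $Qy-\bar\lambda y$, $y-\bar\lambda Ty$.

Identify $\kappa$ with the least ordinal of that cardinality. By recursion on $\sigma<\kappa$ (ordinary recursion when $H$ is separable) we choose admissible vectors $z_\sigma$ with $E(z_\sigma)\perp E(z_\tau)$ for all $\tau<\sigma$. The condition says that $z_\sigma$ is orthogonal to $(T^j)^*T^kz_\tau$ for $j,k\in\{1,0,-1,-2\}$ and $\tau<\sigma$. These are fewer than $\kappa$ vectors, so their orthocomplement is cosmall by Lemma~\ref{lem:small}(a), and it contains an admissible vector because $\lambda$ is good. Divide the family $(z_\sigma)$ into two families $(v_i)_{i\in I}$ and $(v_i')_{i\in I}$ with $|I|=\kappa$, and put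
\[
w_i=(Q-\bar\lambda)v_i,\qquad w_i'=(Q-\bar\lambda)v_i' .
\]
All the cells $E(v_i)$, $E(v'_i)$, $i\in I$, are mutually orthogonal. The vectors $v_i'$ serve only to supply the $w_i'$, to which Lemma~\ref{lem:bounds} applies.

\subsection*{Coordinate functionals}
Put $m=c_0/7$. The components of $v_i$, $Qw_i$, $Tw_i$ orthogonal to $w_i$ lie in $E(v_i)$ and have norms at least $c_0$ by Lemma~\ref{lem:bounds}. Lemma~\ref{lem:three} gives $f\in E(v_i)$ with $f\perp w_i$, $\|f\|\le1$, and $|\langle v_i,f\rangle|$, $|\langle Qw_i,f\rangle|$, $|\langle Tw_i,f\rangle|$ all at least $m$. Also $|\langle v_i,f\rangle|\le1$. Let $f_i=f/\overline{\langle v_i,f\rangle}$, and put $\mu_i=\langle Qw_i,f_i\rangle$, $\nu_i=\langle Tw_i,f_i\rangle$. Then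
\[
\langle v_i,f_i\rangle=1,\quad\langle w_i,f_i\rangle=0,\quad\|f_i\|\le\frac1m,\quad m\le|\mu_i|\le\frac{\|Q\|C_0}m,\quad m\le|\nu_i|\le\frac{\|T\|C_0}m .
\]
So $x_i=-\bar\lambda\nu_i/\mu_i$ and $x_i^{-1}$ are bounded uniformly in $i$.

Write $Tw_i'=t_iw_i'+y_i$ with $y_i\perp w_i'$. Then $|t_i|\le\|T\|$, $\|y_i\|\ge c_0$ and $y_i\in E(v_i')$. Set
\[
g_i=\frac{w_i'}{\|w_i'\|^2}+\overline{(x_i^{-1}-t_i)}\,\frac{y_i}{\|y_i\|^2}\in E(v_i').
\]
Then $\langle w_i',g_i\rangle=1$, $\langle Tw_i',g_i\rangle=t_i+(x_i^{-1}-t_i)=x_i^{-1}$, and $\|g_i\|\le(1+|x_i^{-1}|+\|T\|)/c_0$ is uniformly bounded.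

For $u\in H$ define
\[
a_i(u)=\langle u,f_i\rangle,\qquad b_i(u)=\mu_i^{-1}\langle(Q-\bar\lambda)u,f_i\rangle,\qquad b_i'(u)=\langle u,g_i\rangle .
\]
Their values on the vectors that matter are as follows.
\begin{equation}\label{eq:table}
\begin{array}{c|ccc|cc}
 & v_j & w_j & w_j' & Tw_j & Tw_j'\\ \hline
a_i & \delta_{ij} & 0 & 0 & \nu_i\delta_{ij} & 0\\
b_i & 0 & \delta_{ij} & 0 & x_i\delta_{ij} & 0\\
b_i' & 0 & 0 & \delta_{ij} & 0 & x_i^{-1}\delta_{ij}
\end{array}
\end{equation}
Indeed, by \eqref{eq:cell} and the orthogonality of cells, $a_i$ and $b_i$ vanish on every listed vector that does not come from the cell $E(v_i)$, and $b_i'$ vanishes on every listed vector that does not come from $E(v_i')$. The remaining values of $a_i$ and $b_i'$ are the defining properties of $f_i$ and $g_i$, and those of $b_i$ are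
\begin{align*}
b_i(v_i)&=\mu_i^{-1}\langle w_i,f_i\rangle=0,\\
b_i(w_i)&=\mu_i^{-1}\big(\langle Qw_i,f_i\rangle-\bar\lambda\langle w_i,f_i\rangle\big)=1,\\
b_i(Tw_i)&=\mu_i^{-1}\big(\langle w_i,f_i\rangle-\bar\lambda\langle Tw_i,f_i\rangle\big)=x_i .
\end{align*}

\begin{proof}[Proof of Proposition~\ref{prop:nonscalar}]
\emph{The decomposition.} The families $(f_i)$ and $(g_i)$ are orthogonal and bounded, and $(\mu_i^{-1})$ is bounded. By Bessel's inequality,
\[
Cu=\big((a_i(u))_i,\ (b_i(u))_i,\ (b'_i(u))_i\big)
\]
defines a bounded operator $C\colon H\to\ell^2(I)^3$. Each of the families $(v_i),(w_i),(w_i')$ is orthogonal and bounded, so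
\[
V(\xi,\eta,\zeta)=\sum_i\big(\xi_iv_i+\eta_iw_i+\zeta_iw_i'\big)
\]
defines a bounded operator $V\colon\ell^2(I)^3\to H$. The first three columns of \eqref{eq:table} say that $CV$ fixes the standard basis vectors, so $CV=I$. Therefore $VC$ is a bounded idempotent with range $\operatorname{ran}V$ and kernel $N:=\ker C$, and $V$ is an isomorphism of $\ell^2(I)^3$ onto the closed subspace $\operatorname{ran}V$, with inverse $C|_{\operatorname{ran}V}$. Let $M_v,M_w,M_{w'}$ be the images under $V$ of the three copies of $\ell^2(I)$. They are the closed spans of $(v_i),(w_i),(w'_i)$, each has dimension $\kappa$, and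
\[
H=M_w\oplus M_{w'}\oplus M_v\oplus N
\]
is a topological direct sum in which the first three components of $u$ are $\sum_ib_i(u)w_i$, $\sum_ib'_i(u)w'_i$ and $\sum_ia_i(u)v_i$. Put $M_1=M_w\oplus M_{w'}$ and $M_2=M_v\oplus N$, and write operators as $2\times2$ block matrices for $H=M_1\oplus M_2$.

\emph{The corner $X=T_{11}$.} The last two columns of \eqref{eq:table} give $Xw_j=x_jw_j$ and $Xw'_j=x_j^{-1}w_j'$. Transporting $X$ by $V$ to $\ell^2(I)^2$, we get
\[
X\sim\operatorname{diag}(x_i)\oplus\operatorname{diag}(x_i^{-1})=\big(\operatorname{diag}(x_i)\oplus I\big)\big(I\oplus\operatorname{diag}(x_i)\big)^{-1}.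
\]
Both factors are invertible because $(x_i)$ and $(x_i^{-1})$ are bounded, and the flip conjugates one to the other. So $X$ is invertible, and it is a commutator by \eqref{eq:criterion}.

\emph{The Schur complement $S$.} By Lemma~\ref{lem:schur}, $S^{-1}=Q_{22}$. Since $Qv_j=\bar\lambda v_j+w_j$ with $w_j\in M_1$, we have $Q_{22}v_j=\bar\lambda v_j$, so $Q_{22}=\bar\lambda I$ on $M_v$. If $u\in N$, then for all $i$
\[
a_i(Qu)=\langle(Q-\bar\lambda)u,f_i\rangle+\bar\lambda\langle u,f_i\rangle=\mu_ib_i(u)+\bar\lambda a_i(u)=0 ,
\]
so $Qu$ has no component in $M_v$ and $Q_{22}u\in N$. Thus $S^{-1}=\bar\lambda I_{M_v}\oplus S''$, where $S''$ is invertible on $N$ because $S^{-1}$ is invertible. Hence $S=\lambda I_{M_v}\oplus(S'')^{-1}$ with $|\lambda|=1$, $\dim M_v=\kappa$ and $\dim N\le\kappa$, and $S$ is a commutator by Corollary~\ref{cor:absorb}.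

By Lemma~\ref{lem:schur}, $T$ is a commutator.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:separable} and~\ref{thm:general}]
Of the three cases listed after Lemma~\ref{lem:small}, the first is excluded for commutators by Proposition~\ref{prop:necessity}, and in the other two $T$ is a commutator by Propositions~\ref{prop:unimodular} and~\ref{prop:nonscalar}.
\end{proof}

\section{Two consequences}\label{sec:consequences}

The statement on unitary operators quoted in the introduction is a special case of Theorem~\ref{thm:general}: if a unitary equals $\lambda I+K$ with $K\in\mathcal J$, then $I=(\lambda I+K)^*(\lambda I+K)\in|\lambda|^2I+\mathcal J$, so $|\lambda|=1$. The two-factor theorem also follows.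

\begin{corollary}\label{cor:two}
Every invertible operator on a complex Hilbert space of infinite dimension $\kappa$ is a product of two commutators.
\end{corollary}

\begin{proof}
If $T$ is a commutator, write $T=T\cdot I$. Otherwise $T=\lambda I+K$ with $K\in\mathcal J$ and $|\lambda|\ne1$, and $T^{-1}=\lambda^{-1}I-\lambda^{-1}KT^{-1}\in\mathbb CI+\mathcal J$. Let $V\notin\mathbb CI+\mathcal J$ be invertible, for instance the operator of Example~\ref{ex:symmetry}. Then $V^{-1}\notin\mathbb CI+\mathcal J$, as shown for $Q$ in Section~\ref{sec:nonscalar}, and $TV\notin\mathbb CI+\mathcal J$, since otherwise $V=T^{-1}(TV)$ would lie in the algebra $\mathbb CI+\mathcal J$. So $T=(TV)V^{-1}$ is a product of two commutators by Proposition~\ref{prop:nonscalar}.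
\end{proof}

Now let $H$ be separable and let $\mathcal B(H)/\mathcal J$ be the Calkin algebra, the quotient by the compact operators. Recall that $T$ is \emph{Fredholm} if its range is closed and $\ker T$, $\ker T^*$ are finite-dimensional, with index $\operatorname{ind}T=\dim\ker T-\dim\ker T^*$. The following facts are standard: $T$ is Fredholm if and only if its class in the Calkin algebra is invertible; the index is unchanged by compact perturbations; and $\operatorname{ind}(T_1T_2)=\operatorname{ind}T_1+\operatorname{ind}T_2$. So the index is a homomorphism from the invertible group of the Calkin algebra to $\mathbb Z$.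

\begin{corollary}\label{cor:calkin}
Let $H$ be separable and infinite-dimensional. An element $t$ of the Calkin algebra has the form $aba^{-1}b^{-1}$ with $a,b$ invertible in the Calkin algebra if and only if $t$ is invertible, has index $0$, and is not a scalar of modulus different from $1$.
\end{corollary}

\begin{proof}
If $t=aba^{-1}b^{-1}$, then $t$ is invertible, $\operatorname{ind}t=0$ because $\mathbb Z$ is abelian, and a scalar $t$ has modulus $1$ by Lemma~\ref{lem:banach}. Conversely, let $T_0$ be a Fredholm operator of index $0$ in the class $t$. Let $F$ map $\ker T_0$ isomorphically onto $\ker T_0^*=(\operatorname{ran}T_0)^\perp$, which has the same finite dimension, and vanish on $(\ker T_0)^\perp$. Then $T=T_0+F$ is a bijection, hence invertible, and it lies in the class $t$. By Theorem~\ref{thm:separable}, $T=ABA^{-1}B^{-1}$, and we pass to the quotient.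
\end{proof}

\begin{thebibliography}{1}
\bibitem{OFP} \emph{The Operator Factorization Problems}, \texttt{https://core.ac.uk/download/pdf/82828302.pdf}.
\end{thebibliography}
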